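
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Fully faithful functors that do not come with a birational morphism}

\begin{abstract}
Let $X$ and $Y$ be smooth projective varieties of the same dimension such that $K_X$ or $-K_X$ is ample. It was conjectured that a fully faithful functor $D^b(\mathrm{Coh}(X))\to D^b(\mathrm{Coh}(Y))$ forces the existence of a birational morphism $Y\to X$. We show that this is false in every dimension $n\ge3$, for both signs of $K_X$. For $-K_X$ ample the example is $X=\mathbb P^n$ and $Y=P\times_{\mathbb P^{n-2}}P$, where $P$ is $\mathbb P^{n-1}$ blown up at a point. In both constructions one blows up $X$ and then performs a flop or the inverse of a flip. This preserves or enlarges the derived category but destroys the morphism to $X$. In the positive direction, the statement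 holds in dimension at most $1$, and for surfaces in characteristic $0$ with $K_X$ ample and $p_g(X)>0$. In any dimension, the last two assumptions together with characteristic $0$ force $X$ and $Y$ to be birational.
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $k$ be an algebraically closed field, of arbitrary characteristic unless we say otherwise. Varieties are integral, in particular connected. For a smooth projective variety $X$ we write $D(X)=D^b(\mathrm{Coh}(X))$. How much of the geometry of $X$ is visible if $D(X)$ is only known to sit inside the derived category of another variety?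

The basic source of such inclusions is blowing up. If $\beta\colon Y\to X$ is the blow-up of a smooth projective variety along a smooth subvariety, then $\beta_*\mathcal O_Y=\mathcal O_X$ (all functors are derived), so $\beta_*\beta^*G\cong G$ by the projection formula, and
\[
\mathrm{Hom}(\beta^*F,\beta^*G)=\mathrm{Hom}(F,\beta_*\beta^*G)=\mathrm{Hom}(F,G).
\]
Thus $\beta^*\colon D(X)\to D(Y)$ is fully faithful, and the same is true for a chain of blow-ups. One can ask for a converse. Some positivity is a natural assumption, because of a theorem of Bondal and Orlov: if $D(X)\to D(Y)$ is an \emph{equivalence} and $K_X$ or $-K_X$ is ample, then $X\cong Y$. Replacing ``equivalence'' by ``fully faithful'' and ``isomorphic to'' by ``dominates'', one arrives at the following statement, posed in \cite{BF}.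

\begin{conjecture}
Let $\Phi\colon D(X)\to D(Y)$ be an exact $k$-linear fully faithful functor between derived categories of smooth projective varieties of the same dimension. If $K_X$ or $-K_X$ is ample, then there is a proper birational morphism $Y\to X$.
\end{conjecture}

Since $X$ and $Y$ are projective, ``proper'' is automatic.

\subsection{Results}
The conjecture is false, for both signs, in every dimension $\ge3$.

\begin{theoremA}
Let $n\ge3$. Let $P\to\mathbb P^{n-2}$ be the blow-up of $\mathbb P^{n-1}$ at a point, with its natural $\mathbb P^1$-bundle structure, and let $Y=P\times_{\mathbb P^{n-2}}P$. Then $Y$ is a smooth projective variety of dimension $n$, there is a fully faithful functor $D(\mathbb P^n)\to D(Y)$, and there is no birational morphism $Y\to\mathbb P^n$.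
\end{theoremA}

\begin{theoremB}
For every $n\ge3$ there are smooth projective $n$-dimensional varieties $X$ and $Y$ with $K_X$ ample and $p_g(X)>0$, and a fully faithful functor $D(X)\to D(Y)$, such that there is no birational morphism $Y\to X$.
\end{theoremB}

Here $p_g(X)=h^0(X,\omega_X)$. Theorem A alone disproves the conjecture. In the opposite direction we prove the following.

\begin{theoremC}
Let $X,Y$ be smooth projective varieties and $\Phi\colon D(X)\to D(Y)$ an exact $k$-linear fully faithful functor.
\begin{enumerate}
\item[(i)] If $\dim X=\dim Y\le1$ and $K_X$ or $-K_X$ is ample, then $X\cong Y$.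
\item[(ii)] Let $\mathrm{char}\,k=0$ and $\dim X=\dim Y=n\ge1$, and assume that $K_X$ is ample and $p_g(X)>0$. Then $\Phi(k(x))$ is a shifted skyscraper sheaf for general $x\in X$, and $X$ and $Y$ are birational.
\item[(iii)] If moreover $n=2$, there is a birational morphism $Y\to X$.
\end{enumerate}
\end{theoremC}

So in the situation of Theorem B, in characteristic $0$, the varieties are necessarily birational; what fails is only that the birational map be a morphism. We do not settle the conjecture for surfaces with $-K_X$ ample, for surfaces with $K_X$ ample and $p_g(X)=0$, or for surfaces with $K_X$ ample in characteristic $p$.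

\subsection{The idea}\label{sec:idea}
Blow-ups are not the only birational maps that induce inclusions of derived categories: certain flops and inverses of flips $V\dashrightarrow Y$ also give fully faithful functors $D(V)\to D(Y)$. So one can first blow up $X$ to get $V$ and then apply such a map to get $Y$. Both steps respect the inclusion of $D(X)$, but after the second one the variety $Y$ need no longer map to $X$.

The geometry is already visible in the plane. Blow up two points $p_1,p_2\in\mathbb P^2$. The strict transform $\tilde\ell$ of the line $\ell$ through them has self-intersection $1-2=-1$, and contracting it gives $\mathbb P^1\times\mathbb P^1$: a point of $\mathbb P^1\times \mathbb P^1$ is a pair $(m_1,m_2)$ of lines with $p_\nu\in m_\nu$, and, unless $m_1=m_2=\ell$, it corresponds to the point $m_1\cap m_2$ of the plane. There is no birational morphism $\mathbb P^1\times\mathbb P^1\to\mathbb P^2$, since such a morphism would contract a curve of negative self-intersection and $\mathbb P^1\times\mathbb P^1$ has none. In dimension $2$, however, the last step goes the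 wrong way for derived categories: the contraction of $\tilde\ell$ kills the nonzero object $\mathcal O_{\tilde\ell}(-1)$.

Now take two points of $\mathbb P^n$, $n\ge3$, and carry out this construction simultaneously in all planes $\Pi\supset\ell$. The normal bundle of $\ell$ is $\mathcal O(1)^{n-1}$; each of the two point blow-ups twists it by $\mathcal O(-1)$, so $\tilde\ell$ has normal bundle $\mathcal O(-1)^{n-1}$. Such a curve is not contracted but replaced by a $\mathbb P^{n-2}$, by a flop if $n=3$ and by the inverse of a flip if $n\ge4$. This time the functor goes in the right direction. The result is the variety $Y$ of Theorem A.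

Section \ref{sec:flip} treats this replacement, Section \ref{sec:A} proves Theorem A, Section \ref{sec:B} finds a configuration with $K_X$ ample to which the same lemma applies, and Section \ref{sec:C} proves Theorem C.

\subsection{Conventions}\label{sec:conv}
``Point'' means closed point, and $\mathrm{Hom}^\bullet(A,B)=\bigoplus_i\mathrm{Hom}(A,B[i])$. Subcategories are full and closed under isomorphism, and images of functors are essential images. For a collection of objects, $\langle\dots\rangle$ is the smallest triangulated subcategory containing it. For a subcategory $\mathcal A$, $\mathcal A^\perp$ is the category of objects $F$ with $\mathrm{Hom}^\bullet(\mathcal A,F)=0$, and ${}^\perp\mathcal A$ that of the $F$ with $\mathrm{Hom}^\bullet(F,\mathcal A)=0$. Serre duality on a smooth projective $n$-dimensional $X$ reads $\mathrm{Hom}(A,B)\cong\mathrm{Hom}(B,A\otimes\omega_X[n])^*$, naturally in $A,B\in D(X)$.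

For $\mathcal P\in D(X\times Y)$ the Fourier--Mukai transform with kernel $\mathcal P$ is $\Phi_{\mathcal P}=\mathrm{pr}_{Y*}(\mathrm{pr}_X^*(-)\otimes\mathcal P)$. Between smooth projective varieties these functors have left and right adjoints, which are again Fourier--Mukai transforms, and they are closed under composition; pullbacks and pushforwards are examples. By Orlov's theorem every exact $k$-linear fully faithful functor $D(X)\to D(Y)$ is of this form, with a kernel unique up to isomorphism.

A set $\Omega$ of objects of $D(X)$ is a \emph{spanning class} if, for each $F\in D(X)$, either of the conditions $\mathrm{Hom}^\bullet(A,F)=0$ for all $A\in\Omega$, or $\mathrm{Hom}^\bullet(F,A)=0$ for all $A\in\Omega$, implies $F=0$. We use two examples.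
\begin{itemize}
\item The skyscraper sheaves $k(x)$, $x\in X$: if $\mathcal H^i(F)$ is the top nonzero cohomology sheaf and $x$ lies in its support, then $\mathrm{Hom}(F,k(x)[-i])\ne0$. The other condition follows by Serre duality.
\item The powers $\mathcal O_X(a)$, $a\in\mathbb Z$, of an ample line bundle: if $\mathcal H^i(F)\neq0$ and $a\gg0$, then $\mathrm{Hom}(\mathcal O_X(-a),F[i])=H^0(\mathcal H^i(F)(a))\ne0$ by Serre's theorems. The other condition follows by Serre duality.
\end{itemize}
An exact functor $\Phi$ with left and right adjoints is fully faithful as soon as $\mathrm{Hom}^\bullet(A,B)\to\mathrm{Hom}^\bullet(\Phi A,\Phi B)$ is bijective for all $A,B$ in a spanning class \cite[Prop.~1.49]{Huy}.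

\section{A lemma on flips}\label{sec:flip}

The lemma of this section is an elementary case of a theorem of Bondal and Orlov. It rests on Orlov's description of the derived category of a blow-up, which we need only in codimension $2$.

\begin{theorem}[Orlov; {\cite[Prop.~11.18]{Huy}}]\label{thm:orlov}
Let $p\colon W\to Y$ be the blow-up of a smooth projective $Y$ along a smooth $\Lambda$ of codimension $2$, with exceptional divisor $\iota\colon D\to W$ and projection $p_D\colon D\to\Lambda$. The functors $p^*$ and
\[
D(\Lambda)\to D(W),\qquad M\mapsto\iota_*\bigl(\mathcal O_D(D)\otimes p_D^*M\bigr),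
\]
are fully faithful. If $\mathcal K$ denotes the image of the second one, then $D(W)=\langle\mathcal K,p^*D(Y)\rangle$ and $\mathrm{Hom}^\bullet(p^*D(Y),\mathcal K)=0$. In particular $\mathcal K=(p^*D(Y))^\perp=\ker p_*$.
\end{theorem}

Suppose now that $W$ is also a blow-up $q\colon W\to V$ with the same exceptional divisor $D=\mathbb P^1\times\mathbb P^r$, where $q$ contracts the second factor and $p$ the first. Whether $p_*q^*$ is fully faithful is decided by the cone $C$ of the counit $p^*p_*q^*F\to q^*F$: we need $\mathrm{Hom}^\bullet(C,q^*G)=0$ for all $G$. The object $C$ lies in $\mathcal K=\ker p_*$, which is generated by the $r+1$ sheaves $\iota_*\mathcal O_D(-1,b)$, $-1\le b\le r-1$. The one with $b=-1$ receives no maps from the objects $q^*F$, and this excludes it from $C$. The other $r$ have no maps to the objects $q^*G$, because $\mathcal O(-1),\dots,\mathcal O(-r)$ have no cohomology on $\mathbb P^r$, so they are harmless. For $r=1$, the case of a threefold flop, there is one sheaf of each kind.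

\begin{lemma}\label{lem:flip}
Let $r\ge1$. Let $V,Y$ be smooth projective varieties, $q\colon W\to V$ the blow-up of a disjoint union $L=\bigsqcup L_i$ with $L_i\cong\mathbb P^1$, and $p\colon W\to Y$ the blow-up of a disjoint union $\Lambda=\bigsqcup\Lambda_i$ with $\Lambda_i\cong\mathbb P^r$ of codimension $2$. Assume that $p$ and $q$ have the same exceptional divisor $D=\bigsqcup D_i$, with $D_i\cong\mathbb P^1\times\mathbb P^r$, and that $q|_{D_i}$ and $p|_{D_i}$ are the two projections to $L_i$ and $\Lambda_i$. Then $p_*q^*\colon D(V)\to D(Y)$ is fully faithful.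
\end{lemma}

\begin{proof}
Let $\iota\colon D\to W$ be the inclusion. Since $\mathcal O_D(D)$ has degree $-1$ on lines in the fibres of both projections, $\mathcal O_{D_i}(D_i)=\mathcal O(-1,-1)$. Put
\[
T_{i,b}=\iota_*\mathcal O_{D_i}(-1,b);
\]
this is the image of $\mathcal O_{\Lambda_i}(b+1)$ under the second functor of Theorem \ref{thm:orlov}. By Beilinson's theorem $\mathcal O(0),\dots,\mathcal O(r)$ generate $D(\mathbb P^r)$, so $\mathcal K=\ker p_*$ is generated by the $T_{i,b}$ with $-1\le b\le r-1$. We use three vanishing statements, for $F,G\in D(V)$.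

(1) $\mathrm{Hom}^\bullet(q^*F,T_{i,-1})=H^\bullet\bigl(\mathbb P^1\times\mathbb P^r,(F|_{L_i})^\vee(-1)\boxtimes\mathcal O(-1)\bigr)=0$, by Künneth and $H^\bullet(\mathbb P^r,\mathcal O(-1))=0$. Here $r\ge1$ is used.

(2) For $0\le b\le r-1$ we have $\mathrm{Hom}^\bullet(T_{i,b},q^*G)=0$. Indeed, as $\iota^!=\iota^*(-)\otimes\mathcal O_D(D)[-1]$, this space is up to shift
\[
H^\bullet\bigl(D_i,\mathcal O(1,-b)\otimes(G|_{L_i}\boxtimes\mathcal O)\otimes\mathcal O(-1,-1)\bigr)=H^\bullet\bigl(\mathbb P^1\times\mathbb P^r,G|_{L_i}\boxtimes\mathcal O(-b-1)\bigr),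
\]
which vanishes because $-r\le-b-1\le-1$.

(3) For $0\le b\le r-1$ and all $i,j$ we have $\mathrm{Hom}^\bullet(T_{i,b},T_{j,-1})=0$. For $i\ne j$ the supports are disjoint. For $i=j$, full faithfulness in Theorem \ref{thm:orlov} identifies the space with $\mathrm{Hom}^\bullet_{\mathbb P^r}(\mathcal O(b+1),\mathcal O)=H^\bullet(\mathbb P^r,\mathcal O(-b-1))=0$.

Let $\mathcal L=\langle T_{i,-1}\rangle$ and $\mathcal R=\langle T_{i,b}:0\le b\le r-1\rangle$, with all $i$ allowed. By (3), $\mathrm{Hom}^\bullet(\mathcal R,\mathcal L)=0$. Together they generate $\mathcal K$, so every $C\in\mathcal K$ sits in a triangle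
\begin{equation}\label{eq:RCN}
R\to C\to N\to R[1],\qquad R\in\mathcal R,\ N\in\mathcal L .
\end{equation}
(The objects admitting such a triangle include those of $\mathcal L$ and $\mathcal R$ and are closed under shifts. Let $C\to C'$ be a morphism between two of them, with triangles formed by $R,N$ and $R',N'$. Since $\mathrm{Hom}(R,N')=0$, it lifts to a morphism $R\to R'$, and the $3\times3$ lemma gives the triangle for the cone.)

Let $F\in D(V)$ and let $p^*p_*q^*F\to q^*F\to C$ be the counit triangle. As $p_*p^*\cong\mathrm{id}$, we get $p_*C=0$, that is, $C\in\mathcal K$. Since $\mathrm{Hom}^\bullet(p^*D(Y),\mathcal K)=0$, statement (1) gives $\mathrm{Hom}^\bullet(C,\mathcal L)=\mathrm{Hom}^\bullet(q^*F,\mathcal L)=0$. Apply $\mathrm{Hom}(-,N)$ to \eqref{eq:RCN}: as $\mathrm{Hom}(R[1],N)=0=\mathrm{Hom}(C,N)$, we get $\mathrm{Hom}(N,N)=0$. So $N=0$ and $C\cong R\in\mathcal R$. By (2), $\mathrm{Hom}^\bullet(C,q^*G)=0$ for all $G$. Hence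
\[
\mathrm{Hom}(F,G)=\mathrm{Hom}(q^*F,q^*G)\xrightarrow{\ \sim\ }\mathrm{Hom}(p^*p_*q^*F,q^*G)=\mathrm{Hom}(p_*q^*F,p_*q^*G),
\]
where the middle map is composition with the counit and the last identification is adjunction. By the definition of the counit, the composite is the map induced by the functor $p_*q^*$.
\end{proof}

\begin{remark}\label{rem:K}
The blow-up formulas $K_W=q^*K_V+rD=p^*K_Y+D$ give $p^*K_Y=q^*K_V+(r-1)D$: the functor goes from the smaller canonical class to the larger one. Intersecting with a curve $\mathbb P^1\times\{\mathrm{pt}\}\subset D_i$, which $p$ contracts and which has degree $-1$ against $D$, we find $K_V\cdot L_i=r-1$. In this sense $V\dashrightarrow Y$ is a flop for $r=1$ and the inverse of a flip for $r\ge2$. For $r=0$ it is the contraction of $(-1)$-curves on a surface, and the lemma fails, as we saw in Section \ref{sec:idea}.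
\end{remark}

\section{Projective space: proof of Theorem A}\label{sec:A}

\subsection{The varieties}
Put $r=n-2\ge1$ and let $B=\mathbb P^r$ be the space of lines $b\subset k^{r+1}$. Let $\mathbb P^n$ have coordinates $(x:y:z)$ with $z=(z_0,\dots,z_r)$, and put
\[
p_1=(1:0:0),\qquad p_2=(0:1:0),\qquad \ell=\{z=0\}.
\]
Let $X_1$ be the blow-up of $\mathbb P^n$ in $p_1$ and $p_2$, with exceptional divisors $E_1,E_2$, and let $\tilde\ell\subset X_1$ be the strict transform of $\ell$.

The blow-up of $\mathbb P^{n-1}=\mathbb P^{r+1}$ at $(1:0)$ is $P=\{((x:z),b)\in\mathbb P^{r+1}\times B: z\in b\}$, a $\mathbb P^1$-bundle over $B$. So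
\[
Y=P\times_BP=\bigl\{((x:z),(y:z'),b)\in\mathbb P^{r+1}\times\mathbb P^{r+1}\times B\ :\ z,z'\in b\bigr\}.
\]
It is a $\mathbb P^1$-bundle over the $\mathbb P^1$-bundle $P$ over $B$, so it is smooth, projective, integral, of dimension $n$. Put
\[
\Lambda=\{z=z'=0\}\subset Y,\qquad \Lambda\cong B .
\]

In geometric terms, $b\in B$ corresponds to a plane $\Pi\subset\mathbb P^n$ containing $\ell$. The coordinate $(x:z)$ is a line $m_2\subset\Pi$ through $p_2$, and $(y:z')$ is a line $m_1\subset\Pi$ through $p_1$. The birational map $Y\dashrightarrow\mathbb P^n$ sends $(\Pi,m_1,m_2)$ to $m_1\cap m_2$. It is undefined exactly where $m_1=m_2=\ell$, that is, on $\Lambda$.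

\begin{proposition}\label{prop:link}
There is an isomorphism $\mathrm{Bl}_{\tilde\ell}X_1\cong\mathrm{Bl}_\Lambda Y$. Writing $W$ for this variety, the blow-ups $q\colon W\to X_1$ and $p\colon W\to Y$ have the same exceptional divisor $D\cong\ell\times B$, and $q|_D$, $p|_D$ are the projections to $\tilde\ell\cong\ell$ and $\Lambda\cong B$.
\end{proposition}

The comparison passes through the family of all planes containing $\ell$,
\[
Q=\mathrm{Bl}_\ell\mathbb P^n=\{(u,b)\in\mathbb P^n\times B: z(u)\in b\},
\]
a $\mathbb P^2$-bundle over $B$ with exceptional divisor $\ell\times B$. Put $s_\nu=\{p_\nu\}\times B\subset Q$ for $\nu=1,2$. In each fibre of $Q\to B$ we carry out the plane construction of Section \ref{sec:idea}. We use three facts about blow-ups of integral schemes: $\mathrm{Bl}_{IJ}M=\mathrm{Bl}_{J\mathcal O}(\mathrm{Bl}_IM)$; multiplying an ideal by an invertible ideal does not change the blow-up; and the closure of the graph of a rational map to a projective space is the blow-up of the ideal generated locally by its components. For a map to a product of projective spaces,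 the last fact gives the blow-up of the product of the ideals, by the Segre embedding.

\begin{proof}
\emph{(a) $\mathrm{Bl}_{\tilde\ell}X_1\cong\mathrm{Bl}_{s_1\cup s_2}Q$ over $\mathbb P^n$.} We show that both are the blow-up of $\mathbb P^n$ along $I_{p_1}I_{p_2}I_\ell$. For this we compute $I_\ell\mathcal O_{X_1}$ and $I_{p_1}I_{p_2}\mathcal O_Q$. Only the points over $p_1$ and $p_2$ need attention. Near $p_1$ use affine coordinates $a,z_0,\dots,z_r$ with $p_1$ the origin and $\ell=\{z=0\}$; the situation near $p_2$ is the same with $x$ and $y$ exchanged.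

On $X_1$, in the chart $z_i=ac_i$ we have $E_1=\{a=0\}$, $\tilde\ell=\{c=0\}$ and $I_\ell\mathcal O=(a)(c_0,\dots,c_r)$. In the chart where one divides by $z_j$ we have $I_\ell\mathcal O=(z_j)=I_{E_1}$, and $\tilde\ell$ does not meet this chart. Hence $I_\ell\mathcal O_{X_1}=I_{\tilde\ell}\cdot\mathcal O(-E_1-E_2)$, and the blow-up of $X_1=\mathrm{Bl}_{I_{p_1}I_{p_2}}\mathbb P^n$ along $I_\ell\mathcal O_{X_1}$ is $\mathrm{Bl}_{\tilde\ell}X_1$.

On $Q$, in the chart $z_i=z_jc_i$ $(i\ne j)$ we have $I_{p_1}\mathcal O_Q=(a,z_j)=I_{s_1}$. So $I_{p_1}I_{p_2}\mathcal O_Q=I_{s_1}I_{s_2}$. Since $s_1\cap s_2=\varnothing$, the blow-up of $Q=\mathrm{Bl}_{I_\ell}\mathbb P^n$ along this ideal is $\mathrm{Bl}_{s_1\cup s_2}Q$.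

\emph{(b) $\mathrm{Bl}_{s_1\cup s_2}Q\cong\mathrm{Bl}_\Lambda Y$.} We identify both with the closure of the graph, in $Q\times_BY$, of the birational map over $B$
\[
Q\dashrightarrow Y,\qquad ((x:y:z),b)\mapsto((x:z),(y:z),b).
\]
Over an open $U\subset B$ on which the tautological line has a generator, write $z=\zeta\cdot(\text{generator})$ and $z'=\omega\cdot(\text{generator})$. Then $Q|_U=U\times\mathbb P^2$ with fibre coordinates $(x:y:\zeta)$, $Y|_U=U\times\mathbb P^1\times\mathbb P^1$ with fibre coordinates $((x:\zeta),(y:\omega))$, and the map is $(x:y:\zeta)\mapsto((x:\zeta),(y:\zeta))$. Its two components are given by the ideals $(x,\zeta)=I_{s_2}$ and $(y,\zeta)=I_{s_1}$. So the closure of its graph is $\mathrm{Bl}_{s_1\cup s_2}Q$.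

The inverse map is
\begin{equation}\label{eq:inv}
((x:\zeta),(y:\omega))\mapsto(x\omega:y\zeta:\zeta\omega).
\end{equation}
If $\zeta=0$ then $x\ne0$, and if $\omega=0$ then $y\ne0$. Hence off $\Lambda=\{\zeta=\omega=0\}$ the ideal $(x\omega,y\zeta,\zeta\omega)$ is the unit ideal: if $\zeta=0\neq\omega$ then $x\omega\neq0$, if $\omega=0\ne\zeta$ then $y\zeta\ne0$, and otherwise $\zeta\omega\ne0$. Near $\Lambda$ both $x$ and $y$ are units and the ideal is $(\zeta,\omega)=I_\Lambda$. So the same graph closure is $\mathrm{Bl}_\Lambda Y$.

\emph{(c) The exceptional divisor.} Let $D$ be the exceptional divisor of $p$. It is a $\mathbb P^1$-bundle over $\Lambda\cong B$ with fibre coordinates $(\omega:\zeta)$, where we set $x=y=1$. By \eqref{eq:inv} the map $D\to Q$ is $(\omega:\zeta)\mapsto(\omega:\zeta:0)$ on fibres. So $D$ maps isomorphically over $B$ onto $\ell\times B$, and $D\to\mathbb P^n$ is the projection to $\ell$. The image of $D$ in $X_1$ is irreducible, closed, and maps onto $\ell$. As $X_1\to\mathbb P^n$ is an isomorphism over $\ell\setminus\{p_1,p_2\}$, this image is $\tilde\ell$.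 So $D$ is contained in the exceptional divisor of $q$, which is integral of the same dimension, and the two coincide. Under $D\cong\ell\times B$ the maps $q|_D$ and $p|_D$ are the projections.
\end{proof}

\subsection{The functor}
By Proposition \ref{prop:link}, Lemma \ref{lem:flip} applies with $V=X_1$ and $L=\tilde\ell$. The composite
\[
D(\mathbb P^n)\xrightarrow{\ \text{pullback}\ }D(X_1)\xrightarrow{\ p_*q^*\ }D(Y)
\]
is therefore fully faithful; the first functor is pullback along blow-ups of points.

\subsection{There is no birational morphism $g\colon Y\to\mathbb P^n$}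
The idea is that such a $g$ could contract only curves in $\Lambda$. As $\Lambda$ has codimension $2$, this is incompatible with the Picard numbers.

Let $A_1,A_2,A$ be the pullbacks to $Y$ of $\mathcal O(1)$ from the factors $\mathbb P^{r+1},\mathbb P^{r+1},B$. They are nef. Since $Y$ is an iterated $\mathbb P^1$-bundle over $B$, and $A_1$, $A_2$ have degree $1$ on the fibres of the respective steps, $\mathrm{Pic}\,Y=\mathbb ZA_1\oplus\mathbb ZA_2\oplus\mathbb ZA$.

Suppose that $g$ exists and let $M=g^*\mathcal O(1)=a_1A_1+a_2A_2+cA$. It is nef and $M^n=1$. On a fibre of the projection $Y\to P$ forgetting $(y:z')$, the classes $A_1,A_2,A$ have degrees $0,1,0$, so $a_2\ge0$. Likewise $a_1\ge0$. On a line in $\Lambda$ they have degrees $0,0,1$, so $c\ge0$. If $a_1=0$ or $a_2=0$, then $M$ is pulled back from the $(n-1)$-dimensional variety $P$ and $M^n=0$, a contradiction. So $a_1,a_2>0$.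

Which curves can $g$ contract? Let $\gamma\subset Y$ be an irreducible curve with $M\cdot\gamma=0$. Since all three classes are nef, $a_1,a_2>0$ and $c\ge0$, we get $A_1\cdot\gamma=A_2\cdot\gamma=0$. So $(x:z)$ and $(y:z')$ are constant on $\gamma$. If $z\ne0$ or $z'\ne0$ there, then $b$ is determined and $\gamma$ is a point, which is absurd. Hence $\gamma\subset\Lambda$.

Let $T\subset\mathbb P^n$ be the closed set of points over which $g$ has a positive-dimensional fibre. As $\mathbb P^n$ is normal, Zariski's main theorem shows that $g$ is an isomorphism over $\mathbb P^n\setminus T$ and that the fibres of $g$ are connected. So every point of $g^{-1}(T)$ lies on a contracted curve. Thus $g^{-1}(T)\subset\Lambda$ has codimension at least $2$ in $Y$, and $\dim T\le\dim\Lambda=n-2$. Removing closed subsets of codimension $\ge2$ from a smooth variety does not change the Picard group, so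
\[
\mathrm{Pic}\,Y=\mathrm{Pic}(Y\setminus g^{-1}(T))\cong\mathrm{Pic}(\mathbb P^n\setminus T)=\mathrm{Pic}\,\mathbb P^n=\mathbb Z .
\]
This contradicts $\mathrm{rk}\,\mathrm{Pic}\,Y=3$ and completes the proof of Theorem A.\qed

\section{Ample canonical class: proof of Theorem B}\label{sec:B}

\subsection{Which curve to start from}
We look for a threefold $X$. Since $K_V\cdot L_i=r-1=0$ for $r=1$ by Remark \ref{rem:K}, Lemma \ref{lem:flip} cannot be applied with $V=X$ if $K_X$ is ample: one has to blow up first. Suppose $X$ contains a curve $C\cong\mathbb P^1$ with normal bundle $\mathcal O(-1)\oplus\mathcal O(-2)$. Then $K_X\cdot C=-2+3=1$, which is compatible with ampleness. Let $V$ be the blow-up of $X$ along $C$. The subbundle $\mathcal O(-1)$ of the normal bundle defines a section $\sigma$ of the exceptional surface over $C$. The normal bundle of $\sigma$ in that surface is $\mathcal Hom(\mathcal O(-1),\mathcal O(-2))=\mathcal O(-1)$, and the exceptional divisor restricts to $\sigma$ as $\mathcal O(-1)$. So $\sigma$ has normal bundle $\mathcal O(-1)\oplus\mathcal O(-1)$ in $V$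 and is a candidate for the flop of Lemma \ref{lem:flip} with $r=1$.

We realize this first in a toric model $X_0$, and then obtain $K_X$ ample by a cyclic cover branched along a divisor disjoint from $C$, so that nothing changes near the curve.

\subsection{The toric model}
We use the standard dictionary for smooth complete fans: a cone $\tau$ has an orbit closure $V(\tau)$, a ray $\rho$ a divisor $D_\rho$, and the star subdivision at the sum of the generators of $\tau$ is the blow-up along $V(\tau)$. We name rays by their generators. Under a subdivision, the pullback of $D_\rho$ is $\sum_{\rho'}h(\rho')D_{\rho'}$, where $h$ is linear on the cones of the old fan, equal to $1$ on the generator of $\rho$ and $0$ on the other generators.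

In $\mathbb Z^3$ let
\[
\begin{gathered}
u_1=(1,0,0),\quad u_2=(0,1,0),\quad u_0=(-1,-1,2),\quad v=(1,1,-1),\\
e=(0,0,1),\quad e'=(0,0,-1),\quad w=(1,1,0).
\end{gathered}
\]
They satisfy
\[
u_0+v=e,\qquad e+v=u_1+u_2=w,\qquad u_0+v+e'=0,\qquad u_1+u_2+e'=v .
\]
With $a\in\{1,2\}$ throughout, we define fans by their maximal cones; see Figure \ref{fig:fans}.

\begin{itemize}
\item $X_0$: $\{u_a,u_0,v\},\{u_a,v,e'\},\{u_a,u_0,e'\}$. This is a smooth $\mathbb P^2$-bundle over $\mathbb P^1$: $u_0,v$ is a basis of the plane lattice $\{(c,c,d)\}$, $u_0+v+e'=0$, and modulo this plane $u_1,u_2\mapsto\pm1$. Let $C=V(u_0,v)\cong\mathbb P^1$.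
\item $V_0$: the star subdivision of $X_0$ at $e=u_0+v$, so $V_0=\mathrm{Bl}_CX_0$. Its cones are $\{u_a,u_0,e\},\{u_a,e,v\},\{u_a,v,e'\},\{u_a,u_0,e'\}$. Let $\sigma=V(e,v)\cong\mathbb P^1$. Since $e,v$ span the same lattice as $u_0,v$, it maps isomorphically to $C$.
\item $W_0$: the star subdivision of $V_0$ at $w=e+v$, so $W_0=\mathrm{Bl}_\sigma V_0$. Its cones are $\{u_a,u_0,e\},\{u_a,e,w\},\{u_a,w,v\},\{u_a,v,e'\},\{u_a,u_0,e'\}$.
\item $Y_0$: $\{u_1,u_2,e\},\{u_1,u_2,v\},\{u_a,u_0,e\},\{u_a,v,e'\},\{u_a,u_0,e'\}$. This is the star subdivision at $v=u_1+u_2+e'$, a point blow-up, of the fan $\{u_i,u_j,e\},\{u_i,u_j,e'\}$ $(0\le i<j\le 2)$ of a $\mathbb P^1$-bundle over $\mathbb P^2$. So $Y_0$ is smooth and projective. Let $\Lambda_0=V(u_1,u_2)\cong\mathbb P^1$.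
\end{itemize}

The star subdivision of $Y_0$ at $w=u_1+u_2$ replaces $\{u_1,u_2,e\}$ and $\{u_1,u_2,v\}$ by $\{u_a,w,e\}$ and $\{u_a,w,v\}$, which gives $W_0$ again. So $W_0=\mathrm{Bl}_{\Lambda_0}Y_0$; let $p_0\colon W_0\to Y_0$ be this blow-up.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\draw (-1.5,0)--(0,1)--(0.9,0)--(0,-1)--cycle;
\draw (-1.5,0)--(0.9,0);
\node[above] at (0,1) {$u_1$}; \node[below] at (0,-1) {$u_2$};
\node[above] at (-1.5,0) {$u_0$}; \node[above right] at (0.8,0) {$v$};
\node at (-0.2,-1.8) {$X_0$};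
\end{scope}
\begin{scope}[xshift=3.1cm]
\draw (-1.5,0)--(0,1)--(0.9,0)--(0,-1)--cycle;
\draw (-1.5,0)--(0.9,0);
\draw (0,1)--(-0.6,0)--(0,-1);
\node[above] at (0,1) {$u_1$}; \node[below] at (0,-1) {$u_2$};
\node[above] at (-1.5,0) {$u_0$}; \node[above right] at (0.8,0) {$v$};
\node[below left] at (-0.5,0.05) {$e$};
\node at (-0.2,-1.8) {$V_0$};
\end{scope}
\begin{scope}[xshift=6.2cm]
\draw (-1.5,0)--(0,1)--(0.9,0)--(0,-1)--cycle;
\draw (-1.5,0)--(0.9,0);
\draw (0,1)--(-0.6,0)--(0,-1);
\draw (0,1)--(0,-1);
\node[above] at (0,1) {$u_1$}; \node[below] at (0,-1) {$u_2$};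
\node[above] at (-1.5,0) {$u_0$}; \node[above right] at (0.8,0) {$v$};
\node[below left] at (-0.5,0.05) {$e$};
\node[below right] at (-0.05,0.05) {$w$};
\node at (-0.2,-1.8) {$W_0$};
\end{scope}
\begin{scope}[xshift=9.3cm]
\draw (-1.5,0)--(0,1)--(0.9,0)--(0,-1)--cycle;
\draw (-1.5,0)--(-0.6,0);
\draw (0,1)--(-0.6,0)--(0,-1);
\draw (0,1)--(0,-1);
\node[above] at (0,1) {$u_1$}; \node[below] at (0,-1) {$u_2$};
\node[above] at (-1.5,0) {$u_0$}; \node[above right] at (0.8,0) {$v$};
\node[below left] at (-0.5,0.05) {$e$};
\node at (-0.2,-1.8) {$Y_0$};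
\end{scope}
\end{tikzpicture}
\caption{Schematic cross-sections of the four fans inside the cone spanned by $u_1,u_0,u_2,v$; outside this cone the fans agree. Vertices are rays (toric divisors) and interior edges are toric curves. From $X_0$ to $V_0$ the curve $C$ (the edge $u_0v$) is blown up. From $V_0$ to $Y_0$, through $W_0$, the curve $\sigma$ (the edge $ev$) is flopped to $\Lambda_0$ (the edge $u_1u_2$).}
\label{fig:fans}
\end{figure}

The divisor $D_w\subset W_0$ is exceptional for both blow-ups. Its fan has the rays $e,u_1,v,u_2$, in cyclic order, with $e\equiv-v$ and $u_1\equiv-u_2$ modulo $w$. So $D_w\cong\mathbb P^1\times\mathbb P^1$, and its maps to $\sigma$ (rays $u_1,u_2$) and to $\Lambda_0$ (rays $e,v$) are the two projections.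

\subsection{The cyclic cover $X$}
The variety $X_0$ has homogeneous coordinates $t_1,t_2,x_0,x_v,x'$, for $u_1,u_2,u_0,v,e'$. The relations $u_1+u_2-u_0-2v=0$ and $u_0+v+e'=0$ give them the degrees
\[
(1,0),\quad(1,0),\quad(-1,1),\quad(-2,1),\quad(0,1).
\]
Write $f=(1,0)$ and $\xi=(0,1)=[D_{e'}]$. Then $K_{X_0}=f-3\xi$. The class $f$ is the pullback of $\mathcal O(1)$ under $(t_1:t_2)\colon X_0\to\mathbb P^1$, and $\xi$ restricts to $\mathcal O(1)$ on the fibres $\mathbb P^2$.

The six sections $x',\,t_ix_0,\,t_it_jx_v$ of $\xi$ have no common zero, because neither $\{u_0,v,e'\}$ nor $\{u_1,u_2\}$ is a cone of $X_0$. They define a morphism $X_0\to\mathbb P^5$. It contracts $C=\{x_0=x_v=0\}$ to the point $o=(1:0:\dots:0)$, and $C$ is the whole preimage of $o$.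

\begin{lemma}\label{lem:imm}
The map $X_0\setminus C\to\mathbb P^5\setminus o$ is a closed immersion.
\end{lemma}

\begin{proof}
Let $S=\{x'=0\}\subset X_0$. We first show that the sections $t_ix_0,t_it_jx_v$ embed $S$ in $\mathbb P^4$. At each point of $S$ one of $x_0,x_v$ and one of $t_1,t_2$ is nonzero, so $S$ is covered by the preimages of the four coordinate charts $t_ix_0\ne0$ and $t_i^2x_v\ne0$. Put $s=t_2/t_1$. The preimage of the chart $t_1x_0\ne0$ is $\mathbb A^2$ with coordinates $s$ and $\eta=t_1x_v/x_0$, and the remaining coordinates of $\mathbb P^4$ become $s,\eta,\eta s,\eta s^2$. The preimage of $t_1^2x_v\ne0$ is $\mathbb A^2$ with coordinates $s$ and $\eta'=x_0/(t_1x_v)$, and the remaining coordinates become $\eta',s\eta',s,s^2$. In both cases the map of coordinate rings is surjective. The same holds with $t_1,t_2$ exchanged. Thus $S$ is closed in the union of the four charts, and, being proper, it is closed in $\mathbb P^4$.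

Now $X_0\setminus C$ maps to $S$ by forgetting $x'$, and this makes it the total space of the line bundle $\xi|_S$, with fibre coordinate $x'$. Similarly $\mathbb P^5\setminus o$ is the total space of $\mathcal O(1)$ over $\mathbb P^4$, which restricts to $\xi|_S$ on $S$. So $X_0\setminus C=S\times_{\mathbb P^4}(\mathbb P^5\setminus o)$ is closed in $\mathbb P^5\setminus o$.
\end{proof}

Fix $m\ge5$ with $\mathrm{char}\,k\nmid m$. Let $\beta\in H^0(X_0,\xi^m)$ be the pullback of a general element of $H^0(\mathbb P^5,\mathcal O(m))$ and let $S_\beta=\{\beta=0\}$. A general hypersurface misses $o$, so $S_\beta\cap C=\varnothing$. For $x\in X_0\setminus C$ the map from $H^0(\mathbb P^5,\mathcal O(m))$ to the $1$-jets $\xi^m\otimes\mathcal O_{X_0}/\mathfrak m_x^2$ is surjective by Lemma \ref{lem:imm}. So the forms for which $S_\beta$ is singular at $x$ make up a subspace of codimension $4>3=\dim X_0$. Hence $S_\beta$ is smooth for general $\beta$, in any characteristic.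

Recall that if $\xi$ is a line bundle on a smooth variety $M$ and $\beta$ a section of $\xi^m$ with smooth zero divisor, then the cyclic cover $\mathrm{Spec}\bigoplus_{i=0}^{m-1}\xi^{-i}\to M$, locally given by $y^m=\beta$, is finite and flat over $M$, and, as $\mathrm{char}\,k\nmid m$, it is smooth over $k$. Its canonical class is the pullback of $K_M+(m-1)\xi$. Over a subscheme on which $\xi$ is trivial and $\beta$ is a nonzero constant, it consists of $m$ disjoint copies of that subscheme. The formation of cyclic covers commutes with pullback.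

Let $\pi\colon X\to X_0$ be the cyclic cover defined by $(\xi,\beta)$. It is smooth and projective. Since $h^0(\xi^{-i})=0$ for $i>0$, we have $h^0(\mathcal O_X)=1$, and $X$ is connected. Moreover
\[
K_X=\pi^*\bigl(K_{X_0}+(m-1)\xi\bigr)=\pi^*\bigl(f+(m-4)\xi\bigr).
\]
As $m\ge5$, the class $f+(m-4)\xi$ is base point free and positive on every curve: a curve with $f$-degree $0$ lies in a fibre $\mathbb P^2$, where $\xi=\mathcal O(1)$. So it is ample. As $\pi$ is finite, $K_X$ is ample, and $p_g(X)\ge h^0(f+(m-4)\xi)>0$.

\subsection{The varieties $V$, $W$, $Y$ and the functor}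
\emph{$V$ and $W$.} As $D_{e'}\cap C=\varnothing$, the bundle $\xi|_C$ is trivial and $\beta|_C$ is a nonzero constant. So $\pi^{-1}(C)$ is a disjoint union of $m$ copies of $C$. Blowing up commutes with flat base change. Hence $V:=X\times_{X_0}V_0$ is the blow-up of $X$ along $\pi^{-1}(C)$. Likewise $W:=X\times_{X_0}W_0$ is the blow-up of $V$ along the preimage of $\sigma$. This preimage is $\sigma\times_C\pi^{-1}(C)$, that is, $m$ disjoint copies of $\sigma$. The exceptional divisor is $D=D_w\times_C\pi^{-1}(C)$, that is, $m$ disjoint copies of $D_w$. In particular $V$ and $W$ are smooth, projective and integral.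

\emph{$Y$.} We want a cyclic cover of $Y_0$ whose pullback to $W_0$ is $W$. Put $\xi_Y=\mathcal O_{Y_0}(D_{e'})$. The pullbacks of $\xi=\mathcal O_{X_0}(D_{e'})$ and of $\xi_Y$ to $W_0$ are both $\mathcal O_{W_0}(D_{e'})$: the new rays $e=u_0+v$ and $w=u_0+2v$ lie in the cone $\{u_0,v\}$ of $X_0$, the new ray $w=u_1+u_2$ lies in the cone $\{u_1,u_2\}$ of $Y_0$, and neither cone involves $e'$. As $p_{0*}\mathcal O_{W_0}=\mathcal O_{Y_0}$, there is a unique
\[
\beta_Y\in H^0(Y_0,\xi_Y^m)\quad\text{with}\quad p_0^*\beta_Y=\beta|_{W_0}.
\]
Since $w$ lies in the cone $\{u_0,v\}$, the divisor $D_w$ maps to $C$. So $\beta|_{W_0}$ has no zero on $D_w$, and $\beta_Y$ has no zero on $\Lambda_0$. Moreover $\xi_Y|_{\Lambda_0}$ is trivial, as $\{u_1,u_2,e'\}$ is not a cone of $Y_0$. So $\beta_Y|_{\Lambda_0}$ is a nonzero constant. The zero divisor of $\beta_Y$ lies in $Y_0\setminus\Lambda_0\cong W_0\setminus D_w$. It is isomorphic to $S_\beta$, because $W_0\to X_0$ is an isomorphism off $C$ and $S_\beta\cap C=\varnothing$; so it is smooth.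

Let $\pi_Y\colon Y\to Y_0$ be the cyclic cover defined by $(\xi_Y,\beta_Y)$. It is smooth and projective. The fibre product $Y\times_{Y_0}W_0$ is the cyclic cover of $W_0$ defined by $(\xi|_{W_0},\beta|_{W_0})$, which is $W$. Since $W\to Y$ is surjective, $Y$ is connected. By flatness, $W\to Y$ is the blow-up along $\pi_Y^{-1}(\Lambda_0)$, which is $m$ disjoint copies of $\mathbb P^1$. Its exceptional divisor is the preimage of $D_w$, that is, $D$.

On each component of $D$ the maps to $V$ and $Y$ are the base changes of $D_w\to\sigma$ and $D_w\to\Lambda_0$, that is, the two projections of $\mathbb P^1\times\mathbb P^1$. So $V\leftarrow W\to Y$ satisfies the hypotheses of Lemma \ref{lem:flip} with $r=1$, and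
\[
\Phi\colon D(X)\xrightarrow{\ \text{pullback}\ }D(V)\xrightarrow{\ \text{Lemma \ref{lem:flip}}\ }D(Y)
\]
is fully faithful.

\subsection{The natural birational map is not a morphism}\label{sec:notmor}
Let $\varphi\colon Y\dashrightarrow X$ be the birational map through $W$. The variety $X$ is fibred over $\mathbb P^1$ by $(t_1:t_2)$, and its fibres over $0$ and $\infty$ are disjoint. After the flop, the corresponding surfaces meet along the preimage of $\Lambda_0$. This is why $\varphi$ is not a morphism, as we now verify.

Suppose $\varphi$ is a morphism. Composing it with $X\to X_0\to\mathbb P^1$ gives a morphism $\rho\colon Y\to\mathbb P^1$ which, as a rational function, equals $\pi_Y^*h$ with $h=t_1/t_2$. Up to a scalar, $h$ is the character $(1,-1,0)$. It takes the values $1,-1,0,0,0,0$ on $u_1,u_2,u_0,v,e,e'$, so $\mathrm{div}_{Y_0}(h)=D_{u_1}-D_{u_2}$ and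
\[
\rho^*(0)-\rho^*(\infty)=\pi_Y^*D_{u_1}-\pi_Y^*D_{u_2}.
\]
On neither side is there cancellation: $\rho^{-1}(0)$ and $\rho^{-1}(\infty)$ are disjoint, and $\pi_Y^*D_{u_1}$ and $\pi_Y^*D_{u_2}$ have no common component because $\pi_Y$ is finite. Hence $\rho^{-1}(0)=\pi_Y^{-1}(D_{u_1})$ and $\rho^{-1}(\infty)=\pi_Y^{-1}(D_{u_2})$. Both contain $\pi_Y^{-1}(\Lambda_0)\ne\varnothing$, as $\Lambda_0=D_{u_1}\cap D_{u_2}$. This is a contradiction.

\subsection{No birational morphism, in all dimensions $n\ge3$}
Let $\Gamma$ be a smooth projective curve of genus $\ge2$ and put $\Gamma'=\Gamma^{n-3}$ (a point if $n=3$), $X_n=X\times\Gamma'$ and $Y_n=Y\times\Gamma'$. Then $K_{X_n}$ is ample and $p_g(X_n)>0$. We show that $X_n$ and $Y_n$ have the properties claimed in Theorem B.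

\emph{The functor.} Let $\mathcal P$ be the kernel of $\Phi$, and let $\Psi\colon D(X_n)\to D(Y_n)$ have kernel $\mathcal P\boxtimes\mathcal O_{\Delta_{\Gamma'}}$. Then $\Psi(F\boxtimes G)=\Phi(F)\boxtimes G$, functorially in $F$ and $G$. By Künneth, between objects of the spanning class $\{k(x)\boxtimes k(\zeta)\}$ of all skyscraper sheaves of points, $\Psi$ acts on $\mathrm{Hom}^\bullet$ as $\Phi\otimes\mathrm{id}$, which is bijective. So $\Psi$ is fully faithful by \cite[Prop.~1.49]{Huy}.

\emph{No morphism.} Here the ampleness of the canonical class lets us pass from the natural map to all birational morphisms. A birational self-map $\alpha$ of $X_n$ is defined outside a closed set of codimension $\ge2$, so it acts by pullback on each $H^0(X_n,jK_{X_n})$; the inverse map gives the inverse action. Choose $j$ with $jK_{X_n}$ very ample. In the corresponding embedding $\alpha$ agrees on a dense open set with a linear automorphism of the projective space, which therefore preserves $X_n$. So $\alpha$ agrees with an automorphism of $X_n$.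

Let $g\colon Y_n\to X_n$ be a birational morphism. Then $\alpha=g\circ(\varphi\times\mathrm{id})^{-1}$ is an automorphism, and $\varphi\times\mathrm{id}=\alpha^{-1}\circ g$ extends to a morphism $\psi\colon Y_n\to X_n$. This $\psi$ agrees with $\varphi\times\mathrm{id}$ wherever the latter is defined. Restricting it to $Y\times\{\zeta\}$ for a point $\zeta\in\Gamma'$ and projecting to $X$, we see that $\varphi$ is a morphism. This contradicts Section \ref{sec:notmor} and completes the proof of Theorem B.\qed

\section{What remains true: proof of Theorem C}\label{sec:C}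

Let $\mathcal P\in D(X\times Y)$ be the kernel of $\Phi$ and write $P_x=\Phi(k(x))=\mathcal P|_{\{x\}\times Y}$. Full faithfulness gives
\[
\mathrm{Hom}^\bullet(P_x,P_x)\cong\Lambda^\bullet T_xX,\qquad\mathrm{Hom}^\bullet(P_x,P_{x'})=0\quad(x\ne x'),
\]
and $(x,y)\in\mathrm{Supp}\,\mathcal P$ if and only if $y\in\mathrm{Supp}\,P_x$. Since $\mathrm{End}(P_x)=k$, the object $P_x$ is nonzero and indecomposable, so its support is nonempty and connected.

\subsection{Part (i)}
In dimension $0$ both varieties are points. Let $\dim X=\dim Y=1$, with genera $g_X,g_Y$. Indecomposable objects of the derived category of a smooth curve are shifted sheaves, and Riemann--Roch gives $\chi(F,F)=\mathrm{rk}(F)^2(1-g_Y)$ for $F\in D(Y)$.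

If $X=\mathbb P^1$, then $\mathrm{Hom}^\bullet(\Phi(\mathcal O),\Phi(\mathcal O))=k$, so $\mathrm{rk}(\Phi(\mathcal O))^2(1-g_Y)=1$. Hence $g_Y=0$ and $Y\cong\mathbb P^1$.

Otherwise $K_X$ is ample and $g_X\ge2$. Since $\chi(P_x,P_x)=1-1=0$, either $g_Y=1$ and $\omega_Y\cong\mathcal O_Y$, or $P_x$ is a shifted torsion sheaf. In both cases $P_x\otimes\omega_Y\cong P_x$. We use this to show that $\Phi$ is an equivalence. Let $\mathcal A=\Phi(D(X))$, which is admissible because $\Phi$ has adjoints, and let $F\in\mathcal A^\perp$. By Serre duality, for all $x$ and $i$,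
\[
\mathrm{Hom}(F,P_x[i])=\mathrm{Hom}(P_x,F\otimes\omega_Y[1-i])^*=\mathrm{Hom}(P_x\otimes\omega_Y^{-1},F[1-i])^*=0 .
\]
So the left adjoint of $\Phi$ sends $F$ to an object with no maps to any $k(x)[i]$, that is, to $0$, and $F\in{}^\perp\mathcal A$. Hence $D(Y)=\mathcal A\oplus\mathcal A^\perp$ is an orthogonal decomposition. As $Y$ is connected and $\mathcal A\ne0$, we get $\mathcal A^\perp=0$ \cite[Prop.~3.10]{Huy}. So $\Phi$ is an equivalence, and $X\cong Y$ by the theorem of Bondal and Orlov quoted in the introduction.

\subsection{Part (ii): plan and reduction to $\mathbb C$}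
Now $\mathrm{char}\,k=0$, $K_X$ is ample, and $p_g(X)>0$. The aim is to show that $\mathrm{Supp}\,P_x$ is a point for general $x$. The functor carries a nonzero form $\alpha\in H^0(X,\omega_X)$ to a nonzero form $\tau\in H^0(Y,\omega_Y)$ (Step 1). Multiplication by $\tau$ on the objects $P_x$ corresponds under $\Phi$ to multiplication by $\sigma(x)$ on $k(x)$, for some nonzero section $\sigma$ of $\omega_X$. The divisor of $\sigma$ is ample and so meets every curve; this makes $\mathrm{Supp}\,\mathcal P$ finite over the open set $\tau\ne0$ of $Y$ (Step 2). A cohomological argument then shows that the part of $\mathrm{Supp}\,\mathcal P$ over this open set dominates $X$ (Step 3). Finally we read off the birational map (Step 4).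

Steps 1--3 use Hodge theory, so we first pass to $k=\mathbb C$. It suffices to show that the general fibre of $\mathrm{Supp}\,\mathcal P\to X$ is finite, because these fibres are nonempty and connected. Represent $\mathcal P$ by a bounded complex of vector bundles. Then $X$, $Y$, $\mathcal P$ and an ample line bundle $\mathcal O_X(1)$ are defined over a field finitely generated over $\mathbb Q$, hence over its algebraic closure $k_0$ in $k$, and $k_0$ embeds in $\mathbb C$. Full faithfulness is insensitive to extensions of algebraically closed fields. Indeed, the $\mathcal O_X(a)$ form a spanning class, so it is equivalent to the bijectivity of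
\[
\mathrm{Hom}(\mathcal O_X(a),\mathcal O_X(b)[i])\to\mathrm{Hom}(\Phi\mathcal O_X(a),\Phi\mathcal O_X(b)[i])\qquad(a,b,i\in\mathbb Z),
\]
and these maps are compatible with field extension by flat base change. The hypotheses on $K_X$ and $p_g(X)$, and the dimension of the general fibre of $\mathrm{Supp}\,\mathcal P\to X$, are insensitive as well. So in Steps 1--3 we may take $k=\mathbb C$.

\subsection{Step 1: transporting a form}
Let $v(\mathcal P)=\mathrm{ch}(\mathcal P)\sqrt{\mathrm{td}(X\times Y)}$, with components $v_j\in H^{j,j}(X\times Y)$, and let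
\[
\Phi^H=\mathrm{pr}_{Y*}\bigl(\mathrm{pr}_X^*(-)\cdot v(\mathcal P)\bigr)\colon H^*(X,\mathbb C)\to H^*(Y,\mathbb C).
\]
Let $\mathcal P_R$ be the kernel of the right adjoint of $\Phi$. As $\Phi$ is fully faithful, the composition of $\Phi$ with its right adjoint is isomorphic to the identity of $D(X)$, so its kernel is $\mathcal O_\Delta$ by uniqueness of kernels. By functoriality of $\Phi^H$ \cite[Prop.~5.33]{Huy}, $\Phi^H$ has a left inverse, namely the map defined by $\mathcal P_R$; so it is injective.

Fix $0\ne\alpha\in H^0(X,\omega_X)=H^{n,0}(X)$. The component $v_j$ contributes $\mathrm{pr}_{Y*}(\mathrm{pr}_X^*\alpha\cdot v_j)\in H^{j,j-n}(Y)$. This vanishes for $j<n$, and also for $j>n$ because $\dim Y=n$. So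
\[
\tau:=\Phi^H(\alpha)=\mathrm{pr}_{Y*}(\mathrm{pr}_X^*\alpha\cdot v_n)
\]
is a nonzero element of $H^{n,0}(Y)=H^0(Y,\omega_Y)$.

We need that $\tau$ remains visible on open sets: \emph{a nonzero holomorphic $n$-form on $Y$ has nonzero class in $H^n(U,\mathbb C)$ for every nonempty Zariski open $U\subset Y$.} Indeed, the kernel of $H^n(Y)\to H^n(U)$ is a sub-Hodge structure with Hodge types $(a,b)$, $a,b\ge1$ \cite[8.2.8]{Del}.

In particular $\mathrm{Supp}\,\mathcal P$ dominates $Y$. Otherwise $v(\mathcal P)$ would vanish on $X\times U$ for some nonempty open $U\subset Y$, and the class of $\tau$ in $H^n(U,\mathbb C)$ would be $0$.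

\subsection{Step 2: multiplication by $\tau$}
Serre duality on $Y$, full faithfulness and Serre duality on $X$ give isomorphisms, natural in $G,G'\in D(X)$,
\[
\begin{aligned}
\mathrm{Hom}(\Phi G',\Phi G\otimes\omega_Y)&\cong\mathrm{Hom}(\Phi G,\Phi G'[n])^*\\
&\cong\mathrm{Hom}(G,G'[n])^*\cong\mathrm{Hom}(G',G\otimes\omega_X).
\end{aligned}
\]
Here $\dim X=\dim Y$ is used: the two shifts by $[n]$ cancel. Multiplication $\tau\colon\Phi G\to\Phi G\otimes\omega_Y$ is natural in $G$, so it corresponds to morphisms $\theta_G\colon G\to G\otimes\omega_X$, natural in $G$. Put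
\[
\sigma=\theta_{\mathcal O_X}\in H^0(X,\omega_X).
\]
Naturality for $\mathcal O_X\to k(x)$ shows that $\theta_{k(x)}$ is multiplication by $\sigma(x)$. Therefore, if $\sigma(x)=0$, then $\tau$ acts as $0$ on $P_x$, hence on its cohomology sheaves. But $\tau$ acts invertibly on stalks off $\mathrm{div}(\tau)$. So
\begin{equation}\label{eq:supp}
\sigma(x)=0\quad\Longrightarrow\quad\mathrm{Supp}\,P_x\subset\mathrm{div}(\tau).
\end{equation}
If $\sigma$ were $0$, we would get $\mathrm{Supp}\,\mathcal P\subset X\times\mathrm{div}(\tau)$, contradicting Step 1. So $\sigma\ne0$, and $\mathrm{div}(\sigma)$ is an ample divisor.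

Let $U=Y\setminus\mathrm{div}(\tau)$ and $Z=\mathrm{Supp}\,\mathcal P\cap(X\times U)$. For $y\in U$ the set $\{x:(x,y)\in Z\}$ is closed in $X$, and by \eqref{eq:supp} it is contained in $X\setminus\mathrm{div}(\sigma)$, which is affine because $K_X$ is ample. Hence it is finite. The map $Z\to U$ is proper with finite fibres, so it is finite, and $\dim Z\le n$.

\subsection{Step 3: $Z$ dominates $X$}
On the complex manifold $X\times U$ of dimension $2n$, cohomology with supports in $Z$ is Borel--Moore homology: $H^{2j}_Z(X\times U)=H^{BM}_{4n-2j}(Z)$. As $\dim Z\le n$, this vanishes for $j<n$, and for $j=n$ it is spanned by the classes of the $n$-dimensional components $Z_i$ of $Z$. Since $\mathrm{ch}(\mathcal P)$ restricts to $0$ off $Z$, we get on $X\times U$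
\[
\mathrm{ch}_j(\mathcal P)=0\quad(j<n),\qquad v_n=\mathrm{ch}_n(\mathcal P)=\sum m_i[Z_i].
\]
Let $g_i\colon\tilde Z_i\to Z_i\subset X\times U$ be resolutions of singularities. The pushforward along the proper map $X\times Y\to Y$ commutes with restriction to $U$, so the projection formula gives
\[
\tau|_U=\sum m_i\,(\mathrm{pr}_Yg_i)_*\bigl((\mathrm{pr}_Xg_i)^*\alpha\bigr)\in H^n(U,\mathbb C).
\]
If no $Z_i$ dominated $X$, the maps $\mathrm{pr}_Xg_i$ would have rank $<n$ everywhere, and all forms $(\mathrm{pr}_Xg_i)^*\alpha$ would vanish. Then $\tau|_U=0$ in $H^n(U,\mathbb C)$, contradicting Step 1. So some $Z_i$ dominates $X$.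

Since $\dim Z\le n=\dim X$, for general $x$ the set $\mathrm{Supp}\,P_x\cap U$ is finite and nonempty. It is open in $\mathrm{Supp}\,P_x$, so $\mathrm{Supp}\,P_x$ has an isolated point. As $\mathrm{Supp}\,P_x$ is connected, it is a single point.

\subsection{Step 4: the birational map}
We return to the original field $k$. For general $x$ the object $P_x$ has zero-dimensional support, $\mathrm{End}(P_x)=k$, and no self-extensions in negative degrees. So $P_x\cong k(y)[s]$ for some $y\in Y$ and $s\in\mathbb Z$ \cite[Lemma~4.5]{Huy}. This is the first assertion of (ii).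

Let $X^\circ\subset X$ be a dense open set of such points over which the cohomology sheaves of $\mathcal P$ are flat. For $x\in X^\circ$ we then have $\mathcal H^i(\mathcal P)|_{\{x\}\times Y}=\mathcal H^i(P_x)$. The supports of the sheaves $\mathcal H^i(\mathcal P)$ are proper over $X^\circ$ with finite fibres, so these sheaves are flat and finite over $X^\circ$, and the length of $\mathcal H^i(P_x)$ does not depend on $x$. So over $X^\circ\times Y$ the complex $\mathcal P$ is a shift of a sheaf $\mathcal F$, flat and finite over $X^\circ$ with fibres of length one, and $\mathrm{pr}_{X*}\mathcal F$ is a line bundle. Let $\Sigma$ be the scheme-theoretic support of $\mathcal F$. Then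
\[
\mathcal O_{X^\circ}\to\mathrm{pr}_{X*}\mathcal O_\Sigma\hookrightarrow\mathcal{E}nd(\mathrm{pr}_{X*}\mathcal F)=\mathcal O_{X^\circ},
\]
with composite the identity. So $\Sigma\to X^\circ$ is an isomorphism, and $\Sigma$ is the graph of a morphism $\phi\colon X^\circ\to Y$ with $\mathrm{Supp}\,P_x=\{\phi(x)\}$. The map $\phi$ is injective, because $\mathrm{Hom}^\bullet(P_x,P_{x'})=0$ for $x\ne x'$. As $\dim X=\dim Y$, it is dominant, and in characteristic $0$ an injective dominant morphism between varieties of the same dimension is birational. This proves (ii).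

\subsection{Part (iii)}
Let $n=2$. As $K_X$ is ample, $X$ is a minimal surface of general type. Let $Y\to Y_{\min}$ be a birational morphism to a minimal surface. By (ii), $Y_{\min}$ and $X$ are birational minimal non-ruled surfaces, hence isomorphic (\cite[Thm~V.19]{Bea}; the argument is valid over any algebraically closed field of characteristic $0$). The composite $Y\to Y_{\min}\cong X$ is a birational morphism, which completes the proof of Theorem C.\qed

\begin{thebibliography}{9}

\bibitem{Bea} Beauville, \emph{Complex Algebraic Surfaces}.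

\bibitem{BF} \emph{Birational Functors}, \url{https://digital.lib.washington.edu/researchworks/bitstreams/86499ea5-6cd8-40db-bc00-f1e52e9eb006/download}.

\bibitem{Del} Deligne, \emph{Hodge III}.

\bibitem{Huy} Huybrechts, \emph{Fourier--Mukai transforms in algebraic geometry}.

\end{thebibliography}

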